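# Open embeddings of manifolds modeled on $\ell_2(\tau)\times\mathbb R^\infty$

## 1. Manifolds with a local homeomorphism into the model

Fix an infinite cardinal $\tau$. Write $H=\ell_2(\tau)$ for the Hilbert space of density $\tau$, with orthonormal basis $(e_i)_{i\in\tau}$, and $I=[0,1]$; $B(x,r)$ is the open ball in $H$. For countably many locally convex spaces $Z_n$ let $\bigoplus_n Z_n$ be the space of sequences $(z_n)$, $z_n\in Z_n$, with only finitely many nonzero terms. It carries the *box topology*, whose basic open sets are $\{z: z_n\in A_n\text{ for all }n\}$ with $A_n\subset Z_n$ open. This is the locally convex direct sum, so addition and scalar multiplication are jointly continuous. In particular $\mathbb R^\infty=\bigoplus_n\mathbb R$, which is the strict inductive limit of $\mathbb R\subset\mathbb R^2\subset\mathbb R^3\subset\cdots$.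

To get a feeling for this topology, let $\mathbf e_n$ be the $n$-th unit vector of $\mathbb R^\infty$. The vectors $\frac1n\mathbf e_n$ do not tend to $0$, since the box $\{|x_n|<\frac1{2n}\ \forall n\}$ contains none of them. More generally, compact subsets of $\mathbb R^\infty$ lie in cubes $[-n,n]^n$. So a nonempty open set $G\subset\mathbb R^\infty$ is never metrizable: if $p\in G$ had a decreasing countable neighborhood base $B_n$, we could pick $p_n\in B_n$ such that $p_n-p$ has a nonzero coordinate of index $\ge n$, and $\{p\}\cup\{p_n\}$ would be a compact set lying in no cube.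

Put $E=H\times\mathbb R^\infty$. Since $\tau$ is infinite, $H\times\mathbb R\cong H$ and $H\times H\cong H$ linearly, so $H\times E\cong E$.

**Definition.** An $E$*-manifold* is a nonempty paracompact Hausdorff space in which each point has an open neighborhood homeomorphic to an open set in $E$.

We ask whether a connected space glued from open pieces of $E$ is always homeomorphic to one open subset of $E$. We start with manifolds that come with a local homeomorphism into $E$. First we need a count.

**Lemma 1 (density).** (a) If a space has a dense set of cardinality $\le\tau$, every locally finite family of nonempty open sets in it has at most $\tau$ members. (b) A connected $E$-manifold $M$ has a dense set of cardinality $\le\tau$.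

*Proof.* (a) Each member contains a point of the dense set, and each point of the dense set lies in only finitely many members.

(b) $E$ has a dense set of cardinality $\tau$: take a dense set of cardinality $\tau$ in $H$ and the finite rational sequences in $\mathbb R^\infty$. So open subsets of chart domains have density $\le\tau$. Let $\mathcal G$ be a locally finite cover of $M$ by nonempty open sets lying in chart domains. By (a), applied inside $G\in\mathcal G$ to the sets $G\cap G'$, each $G$ meets at most $\tau$ members of $\mathcal G$. Call two members equivalent if a finite chain of members with successive nonempty intersections joins them. Each class has at most $\tau$ members, and the unions of the different classes are disjoint open sets covering $M$. As $M$ is connected there is one class. So $|\mathcal G|\le\tau$ and $M$ has density at most $\tau$. $\square$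

**Proposition 2 (special case).** Let $M$ be a connected $E$-manifold and $\delta:M\to E$ a local homeomorphism: each point has an open neighborhood that $\delta$ maps homeomorphically onto an open set. Then $M\times H$ is homeomorphic to an open subset of $H\times E\cong E$.

The picture is a figure-eight curve in the plane: lifting one strand at the crossing into a third dimension makes it embedded. Here $H$ provides enough room to separate all sheets of $\delta$ at once.

*Proof.* Call an open set small if $\delta$ maps it homeomorphically onto an open set. Let $\{G_j\}_{j\in J}$ be a locally finite cover of $M$ by nonempty small open sets; by Lemma 1, $|J|\le\tau$, so we may take $J\subset\tau$. Let $\{\mu_j\}$ be a partition of unity with $\operatorname{supp}\mu_j\subset G_j$, and let $k(m)\in H$ have coordinates $\mu_j(m)$, $j\in J$, and zeros elsewhere. Near each point only finitely many coordinates of $k$ are nonzero, so $k$ is continuous, and $k(m)\neq0$. Put $\varepsilon(m)=\frac12\|k(m)\|>0$ and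
$$\Psi:M\times B(0,1)\to H\times E,\qquad \Psi(m,v)=\bigl(k(m)+\varepsilon(m)v,\ \delta(m)\bigr).$$

$\Psi$ is injective. Let $\Psi(m,v)=\Psi(m',v')$. If $m=m'$, then $v=v'$. If $m\ne m'$, then $\delta(m)=\delta(m')$, so no $G_j$ contains both points. Hence $k(m)$ and $k(m')$ have disjoint supports and $\|k(m)-k(m')\|^2=\|k(m)\|^2+\|k(m')\|^2$. But
$$\|k(m)-k(m')\|=\|\varepsilon(m')v'-\varepsilon(m)v\|<\tfrac12\bigl(\|k(m)\|+\|k(m')\|\bigr)\le\tfrac{\sqrt2}2\bigl(\|k(m)\|^2+\|k(m')\|^2\bigr)^{1/2},$$
a contradiction.

$\Psi$ is a local homeomorphism. For a small open $G$, the map $(m,v)\mapsto(k(m)+\varepsilon(m)v,m)$ is a homeomorphism of $G\times B(0,1)$ onto the open set $\{(u,m)\in H\times G:\|u-k(m)\|<\varepsilon(m)\}$, with inverse $(u,m)\mapsto(m,(u-k(m))/\varepsilon(m))$. Following it by the open embedding $\mathrm{id}\times\delta|_G$ gives $\Psi$.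

So $\Psi$ is an open embedding, and $B(0,1)\cong H$ via $v\mapsto v/(1-\|v\|)$. $\square$

For example, $M=(0,\infty)\times\mathbb R\times E$ has the non-injective local homeomorphism $(\rho,\vartheta,x)\mapsto(\rho\cos\vartheta,\rho\sin\vartheta,x)$ into $\mathbb R^2\times E\cong E$. The points $(\rho,\vartheta+2\pi n,x)$ have the same image; $k$ sends them to pairwise orthogonal vectors.

Two things change in general. The proposition embeds $M\times H$ and not $M$. And a general $M$ does not come with a map $\delta$.

## 2. Charts that move with the point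

Here are the statements to be proved.

**Theorem A.** Every connected $E$-manifold is homeomorphic to an open subset of $E$.

**Theorem B.**

1. For an $E$-manifold $M$ the following are equivalent: (a) $M$ has at most $\tau$ components; (b) $\operatorname{dens}M\le\tau$; (c) $M$ is homeomorphic to an open subset of $E$; (d) $M\cong N\times\mathbb R^\infty$ for an open set $N\subset\ell_2(\tau)$.
2. For every $E$-manifold $M$: $M\times E\cong M$, and $M\cong|K|\times E$ for some locally finite-dimensional simplicial complex $K$ (metric topology).
3. Two $E$-manifolds are homeomorphic iff they are homotopy equivalent.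
4. Every $E$-microbundle over a connected $E$-manifold is trivial; in particular connected $E$-manifolds have trivial tangent microbundle.

Microbundles are defined in Section 6. Theorem B uses background results on open subsets of $E$ that are quoted with the problem, whose source is the paper "Simplicial Complexes and Open Subsets of Non-Separable LF-Spaces"; they are recalled in Section 9. Theorem A does not use them.

From now on we use a second form of the model, the space
$$Y=\bigoplus_{n\ge1}H,$$
the strict inductive limit of the spaces $H^n$. Section 3 proves $Y\cong E$, so an $E$-manifold is locally homeomorphic to open subsets of $Y$. Reindexing gives linear homeomorphisms $Y\cong H\times Y\cong Y\times Y\cong\bigoplus_nY$, and $H\times\mathbb R\cong H$ gives $Y\times\mathbb R\cong Y$.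

Look again at $(u,m)\mapsto(u,\delta(m))$, the core of Proposition 2. The coordinate $u$ chooses a sheet, and on that sheet $\delta$ is a chart. If there is no global $\delta$, we may still hope for a chart $\delta_b$ around each $b\in M$, depending continuously on $b$, and use $(u,m)\mapsto(u,\delta_{b}(m))$. Taking $b=m$ is useless, since charts normalized by $\delta_m(m)=0$ would lose $m$ altogether. The base point must be computed from $u$ alone: $b=r(u)$, where $r$ is a continuous map from an open set of $H$ to $M$ and $r(u)$ is close to $m$. This works, in the following precise sense.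

**Proposition 3 (assembly).** Let $M$ be a connected $E$-manifold such that

- (S) $M\times H\cong M$;
- (P) there are an open neighborhood $W$ of $M\times0$ in $M\times Y$ and an open embedding $\varphi:W\to M\times M$ of the form $\varphi(m,y)=(m,\varphi_m(y))$ with $\varphi_m(0)=m$;
- (D) for every open cover $\mathcal U$ of $M$ there are an open $U\subset H$ and continuous $k:M\to U$, $r:U\to M$ such that for every $m$ both $rk(m)$ and $m$ lie in one member of $\mathcal U$.

Then $M$ is homeomorphic to an open subset of $H\times Y$.

*Proof.* The set $D=\varphi(W)$ is an open neighborhood of the diagonal in $M\times M$. Let $\mathcal U$ be an open cover of $M$ with $U'\times U'\subset D$ for all $U'\in\mathcal U$, and take $U,k,r$ from (D). Then $(rk(m),m)\in D$ for all $m$. The set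
$$T=\{(u,m)\in U\times M:(r(u),m)\in D\}$$
is open in $U\times M$. The map $(u,y)\mapsto(u,\varphi_{r(u)}(y))$ is a homeomorphism of the open set $\{(u,y)\in U\times Y:(r(u),y)\in W\}$ onto $T$; its inverse is $(u,m)\mapsto(u,\mathrm{pr}_Y\varphi^{-1}(r(u),m))$. So $T$ is homeomorphic to an open subset of $H\times Y$.

Next we find a copy of $M\times H$ in $T$. The set $T$ is open in $H\times M$ and contains all $(k(m),m)$. Each $m_0$ has a neighborhood $A$ and an $\eta>0$ with $B(k(m_0),2\eta)\times A\subset T$ and $\|k(m)-k(m_0)\|<\eta$ on $A$, so $B(k(m),\eta)\times\{m\}\subset T$ for $m\in A$. Average these numbers $\eta$ by a locally finite partition of unity subordinate to the sets $A$. The average $\varepsilon(m)$ is continuous, positive, and at most the largest $\eta$ occurring in it with positive weight, and that $\eta$ belongs to a set $A\ni m$. Hence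
$$N:=\{(u,m)\in H\times M:\|u-k(m)\|<\varepsilon(m)\}\subset T .$$
$N$ is open, and $(m,v)\mapsto(k(m)+\varepsilon(m)v,m)$ is a homeomorphism of $M\times B(0,1)\cong M\times H$ onto $N$. With (S), $M\cong M\times H\cong N$, which is open in $T$. $\square$

For an open $M\subset Y$ condition (P) is clear: $W=\{(m,y):m+y\in M\}$ and $\varphi_m(y)=m+y$. In (D) we cannot ask for $rk=\mathrm{id}$: then $M$ would embed in $H$ and be metrizable, while $M$ contains copies of nonempty open subsets of $\mathbb R^\infty$. Only approximation is possible.

A first approach to (P) is to average. Each chart $c$ gives the local solution $\varphi_m(y)=c^{-1}(c(m)+y)$, and one would like to combine local solutions by a partition of unity. Already on $M=Y$ with the two charts $c=\mathrm{id}$ and $c=-\mathrm{id}$ this fails: the local solutions are $m+y$ and $m-y$, their average is $m$, and injectivity in $y$ is lost. One has to pass from one local solution to another through local homeomorphisms. With fibre $\mathbb R$ instead of $Y$ that is impossible for $y\mapsto-y$ and $y\mapsto y$: a path $h_t$ of injective maps with $h_t(0)=0$,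 defined on a common interval around $0$ and jointly continuous, has $h_t(a)\ne0$ for a fixed small $a>0$, so the sign of $h_t(a)$ is constant. In $Y$ this particular obstruction disappears: write $H\cong H\times H$ and rotate every pair by the angle $\pi t$. Section 7 shows that in $Y$ every such deformation exists, even in families over a compact parameter space. Section 4 gives (S), Section 5 gives (D), and Sections 6–8 give (P).

## 3. The two forms of the model: $\bigoplus_n H\cong H\times\mathbb R^\infty$

We use the following facts.

* **(F1)** $H\cong H^\omega$ (Toruńczyk, *Characterizing Hilbert space topology*, Fund. Math. 111 (1981)), and the unit sphere of $H$ is homeomorphic to $H$ (Klee; see Bessaga–Pełczyński, *Selected Topics in Infinite-Dimensional Topology*). Hence $Y\cong H\times Y\cong H^\omega\times Y$.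
* **(F2)** A subset of $\mathbb R^\infty$ is closed iff it meets every cube $[-n,n]^n$ in a closed set; compact subsets lie in such cubes. $\mathbb R^\infty$ is a CW-complex.
* **(F3)** (Ceder, Pacific J. Math. 11 (1961); Borges, *On stratifiable spaces*, Pacific J. Math. 17 (1966)) Metrizable spaces and CW-complexes are stratifiable; finite products and subspaces of stratifiable spaces are stratifiable; stratifiable spaces are paracompact and perfectly normal; if $X$ is stratifiable, $A\subset X$ closed and $Z$ a locally convex space, every continuous $A\to Z$ extends to a continuous $X\to Z$.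
* **(F4)** Let $B$ be paracompact Hausdorff. Every open cover has a $\sigma$-discrete open refinement, a locally finite open star-refinement, and a subordinate locally finite partition of unity. A countable open cover $\{V_n\}$ has a locally finite partition of unity $\{\lambda_n\}$ with $\operatorname{supp}\lambda_n\subset V_n$ (closed supports). A locally finite closed family $\{A_n\}$ has a locally finite open expansion $N_n\supset A_n$. The union of a locally finite family of closed sets is closed.

**Definition.** A $T_1$ space is *stratifiable* if to each open $G$ one can assign open sets $G_{1},G_{2},\dots$ with $\overline{G_{n}}\subset G$, $\bigcup_nG_{n}=G$, and $G_{n}\subset G'_{n}$ whenever $G\subset G'$. In a metric space one can take $G_{n}=\{x:\operatorname{dist}(x,X\setminus G)>\frac1n\}$, with $G_n=X$ if $G=X$. For us this notion is a substitute for metrizability that survives the factor $\mathbb R^\infty$.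

**Insertion maps.** We want to push an extra factor $H$ into $H^\omega$ at a depth that varies continuously. For $a\in H^\omega$, $v\in H$ and $k\ge1$ put
$$\Theta_{1/k}(a,v)=(a_1,\dots,a_{k-1},(-1)^{k-1}v,a_k,a_{k+1},\dots).$$
For $s\in[\frac1{k+1},\frac1k]$ let $\Theta_s$ be $\Theta_{1/k}$ followed by the rotation
$$(\alpha,\beta)\mapsto(\alpha\cos\vartheta+\beta\sin\vartheta,\,-\alpha\sin\vartheta+\beta\cos\vartheta)\tag{1}$$
in the coordinates $k,k+1$, where $\vartheta$ runs linearly from $0$ at $s=\frac1k$ to $\frac\pi2$ at $s=\frac1{k+1}$. At $\vartheta=\frac\pi2$ the pair $((-1)^{k-1}v,a_k)$ becomes $(a_k,(-1)^kv)$, which is what $\Theta_{1/(k+1)}$ prescribes. So the definitions agree; this is the reason for the signs. For $k=1$ we move from $(v,a_1,a_2,\dots)$ to $(a_1,-v,a_2,\dots)$. On each interval the formulas for $\Theta_s$ and $\Theta_s^{-1}$ are jointly continuous, and the intervals form a locally finite closed cover of $(0,1]$. So $(s,a,v)\mapsto\Theta_s(a,v)$ and $(s,b)\mapsto\Theta_s^{-1}(b)$ are continuous for $s\in(0,1]$. Put $\Theta_s=\Theta_1$ for $s\ge1$. By construction: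

$$\text{if } s\le\tfrac1k,\ \Theta_s\text{ and the }H^\omega\text{-part of }\Theta_s^{-1}\text{ do not change coordinates of index}<k.\tag{2}$$

**Lemma 4.** $P:=\bigoplus_{n\ge1}[0,\infty)\subset\mathbb R^\infty$ is homeomorphic to $\mathbb R^\infty$.

*Proof.* Let $S$ be $\mathbb R^\infty$ or $P$, and $S_n=[-n,n]^n$ or $[0,n]^n$ respectively. Since $P$ is closed in $\mathbb R^\infty$, (F2) gives in both cases: a subset of $S$ is closed iff it meets each $S_n$ in a closed set, and compact sets lie in some $S_n$.

**Step 1: extending embeddings.** Let $A$ be a finite-dimensional compact metrizable space and $B\subset A$ closed. We claim that every embedding $f:B\to S$ extends to an embedding $A\to S$. We have $f(B)\subset S_n$ for some $n$; extend $f$ to $F:A\to S_n$ by Tietze. The quotient $A/B$ is compact metrizable, and it is the union of a point and countably many compact sets homeomorphic to subsets of $A$ (because $A\setminus B$ is a countable union of compact sets). By the countable sum theorem it is finite-dimensional, so there is an embedding $i:A/B\to\mathbb R^l$, and we may assume $i(B)=0$ (no condition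 if $B=\emptyset$). Then $g=(\max(i,0),\max(-i,0)):A/B\to[0,\infty)^{2l}$ is an embedding with $g(B)=0$. Consider the map $A\to S$ with components $F$ in the first $n$ coordinates and $g$, composed with $A\to A/B$, in the next $2l$. It is continuous, extends $f$, and is injective: $g$ separates points of $A\setminus B$ from each other and from $B$, and $F=f$ is injective on $B$. As $A$ is compact, it is an embedding.

**Step 2: back and forth.** We construct compact sets $\emptyset=A_0\subset A_1\subset\cdots\subset\mathbb R^\infty$, $\emptyset=B_0\subset B_1\subset\cdots\subset P$ and homeomorphisms $h_i:A_i\to B_i$, each extending the previous one. All compact sets here lie in cubes, so they are metrizable and finite-dimensional. Given $h_i$, extend it by Step 1 to an embedding $h':A_i\cup[-i-1,i+1]^{i+1}\to P$, with image $B'$. Extend $h'^{-1}:B'\to\mathbb R^\infty$ to an embedding of $B_{i+1}:=B'\cup[0,i+1]^{i+1}$, call its image $A_{i+1}$, and let $h_{i+1}$ be its inverse. The union of the $h_i$ is a bijection $\mathbb R^\infty\to P$. It and its inverse are continuous on all the sets $S_n$, so it is a homeomorphism.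 $\square$

**Lemma 5.** $Y\cong E$. In particular $Y$ is stratifiable.

(This is a case of Mankiewicz's classification of LF-spaces, Studia Math. 52 (1974); here is a proof.)

*Proof.* The plan is to keep only the norms of the coordinates of $y\in Y$ and to store their directions in $H^\omega$.

**Step 1: one coordinate.** Let $\theta$ be a homeomorphism of the unit sphere of $H$ onto $H$. Define $\chi:H^\omega\times H\to H^\omega\times[0,\infty)$ by $\chi(a,y)=(T_y(a),\|y\|)$, where $T_y(a)=\Theta_{\|y\|}(a,\theta(y/\|y\|))$ for $y\ne0$ and $T_0=\mathrm{id}$. It is bijective: $\chi^{-1}(b,0)=(b,0)$, and for $s>0$, $\chi^{-1}(b,s)=(a,s\,\theta^{-1}(v))$ with $(a,v)=\Theta_s^{-1}(b)$. Both maps are continuous where $s=\|y\|>0$. If $\|y\|=s\le\frac1k$, then by (2) neither map changes the $H^\omega$-coordinates of index $<k$; so both are continuous where $s=0$ too.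

**Step 2: all coordinates.** For $(a,y)\in H^\omega\times Y$ put $a^0=a$, $a^n=T_{y_n}(a^{n-1})$. This sequence is eventually constant. Put
$$X(a,y)=\bigl(\lim a^n,(\|y_n\|)_n\bigr)\in H^\omega\times P .$$
$X$ is bijective. Given $(b,s)$ with $s_n=0$ for $n>N$, put $a^N=b$, $(a^{n-1},y_n)=\chi^{-1}(a^n,s_n)$ for $n=N,\dots,1$, and $y_n=0$ for $n>N$. Then $(a^0,y)$ is the only preimage, and it does not depend on $N$.

**Step 3: $X$ is continuous** at $(a,y)$, where $y_n=0$ for $n>N$. The point $a^N$ depends continuously on $a,y_1,\dots,y_N$. If $(a',y')$ satisfies $\|y'_n\|<\frac1k$ for all $n>N$, which is a box condition, then $\lim a'^n$ and $a'^N$ agree in coordinates of index $<k$. So the $H^\omega$-part is continuous. Continuity of $(\|y_n\|)_n$ is clear.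

**Step 4: $X^{-1}$ is continuous** at $(b,s)$, where $s_n=0$ for $n>N$. Let a neighborhood of $X^{-1}(b,s)$ be given by a neighborhood of its $H^\omega$-part, neighborhoods $A_n$ of the $n$-th $Y$-coordinates ($n\le N$), and balls of radius $\delta_n$ about $0$ ($n>N$). By continuity of $\chi^{-1}$, applied $N$ times, there are $k$, an open $G\subset H^{k-1}$ containing $(b_i)_{i<k}$, and neighborhoods of $s_1,\dots,s_N$ with this property: the recursion started from $a^N=b''$ with $(b''_i)_{i<k}\in G$, using $s'_1,\dots,s_N'$ in these neighborhoods, gives $a^0,y_1,\dots,y_N$ in the prescribed sets. Now let $(b'_i)_{i<k}\in G$, let $s_1',\dots,s_N'$ be in these neighborhoods, and let $s_n'<\min(\frac1k,\delta_n)$ for $n>N$. By (2), $a'^N$ agrees with $b'$ in coordinates of index $<k$; and $\|y'_n\|=s'_n<\delta_n$ for $n>N$. So $X^{-1}(b',s')$ lies in the given neighborhood.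

Hence $Y\cong H^\omega\times Y\cong H^\omega\times P\cong H\times\mathbb R^\infty=E$ by (F1) and Lemma 4. By (F2) and (F3), $E$ is stratifiable. $\square$

**Countable chart covers.** Let $M$ be a connected $E$-manifold. A $\sigma$-discrete open refinement $\bigcup_n\mathcal V_n$ of a cover by chart domains gives sets $V_n=\bigcup\mathcal V_n$. Each is a disjoint union of at most $\tau$ open sets (Lemma 1), each of which embeds openly in $Y$. The balls $B(e_i,\frac12)\subset H$, $i\in\tau$, are disjoint and homeomorphic to $H$, so $H\times Y\cong Y$ contains $\tau$ disjoint open copies $B(e_i,\frac12)\times Y$ of $Y$. Hence there is an open embedding $c_n:V_n\to Y$. For each connected $E$-manifold $M$ we fix $\{V_n\}_{n\ge1}$, $c_n$, and a locally finite partition of unity $\{\lambda_n\}$ with $\operatorname{supp}\lambda_n\subset V_n$.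

## 4. Absorbing a factor $H$: $M\times H\cong M$

For $M=Y$ we have $Y\times H\cong Y$ by reindexing. In a chart $V\subset Y\times H^\omega$ (recall $Y\cong Y\times H^\omega$) the natural attempt is to insert the new coordinate at a fixed place: $((y,a),v)\mapsto(y,\Theta_{1/k}(a,v))$. This is a homeomorphism $V\times H\to V$ when $V=G\times\prod_{i\ge k}H$ with $G\subset Y\times H^{k-1}$. It stops working for general $V$, since insertion can leave $V$. No $k$ serves $V=Y\times (H^\omega\setminus\{0\})$: there are $a\neq0$ that agree with $0$ in the first $k-1$ coordinates. The remedy is to let the depth depend on the point. A second difficulty is that the local homeomorphisms must be assembled over all $V_n$. We do it by adding the factor $H$ over one open set after another, using spaces that have the factor only over part of $M$.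

**Definition.** For $\Omega\subset M$ open let $M\langle\Omega\rangle=(\Omega\times H)\cup(M\setminus\Omega)$, with projection $p:M\langle\Omega\rangle\to M$. A base of the topology consists of the open subsets of $\Omega\times H$ and the sets $p^{-1}(G)$, $G\subset M$ open.

So $M\langle\emptyset\rangle=M$, $M\langle M\rangle=M\times H$, and $p^{-1}(V)=V\langle\Omega\cap V\rangle$ for open $V$. For instance, with $\mathbb R$ in place of $M$ and $\Omega=(0,\infty)$, points $(x_i,v_i)$ with $x_i\to0^+$ converge to $0$ whatever the $v_i$ are.

**Proposition 6.** $M\times H\cong M$ for every connected $E$-manifold $M$.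

*Proof.* **Step 1: a gauge for small motions.** We will compose infinitely many homeomorphisms, and the inverse composition must not run away; this step fixes how to measure that. Put $V_n'=\{\lambda_n>0\}$, so that $\overline{V_n'}\subset V_n$ and $\{V_n'\}$ is a locally finite cover. Let $\{G_j\}$ be an open cover of $M$ each member of which meets only finitely many $V_i'$, and $\{\lambda_j'\}$ a locally finite partition of unity with $\{\lambda_j'>0\}\subset G_j$. Put
$$d(m,m')=\sum_j|\lambda'_j(m)-\lambda_j'(m')|,\qquad \kappa=\sup_j\lambda_j'>0 .$$
Both are continuous, $d$ is symmetric and satisfies the triangle inequality, and $|\kappa(m)-\kappa(m')|\le d(m,m')$. The supremum is attained. If $\kappa(m)=\lambda'_j(m)$ and $d(m,m')<\kappa(m)$, then $\lambda_j'(m')>0$, so $m'\in G_j$.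

**Step 2: depth functions.** We construct, for an open $\Omega\subset V_n$, a function $s$ such that insertion at depth about $1/s(x)$ stays in $\Omega$, does not change $s$, and moves points little. Identify $V_n$, via $c_n$ and (F1), with an open subset of $Y\times H^\omega$. Let $\eta\in(0,1)$. For $k\ge0$ let $\Omega^k$ be the union of all open sets of the form $G\times\prod_{i>k}H\subset\Omega$, with $G\subset Y\times H^k$ open, such that $d(x,x')\le\eta\kappa(x)$ for all $x,x'$ in the set. Then $\Omega^k=G_k\times\prod_{i>k}H$ for an open $G_k$, and $\Omega^k\subset\Omega^{k+1}$. Moreover $\bigcup_k\Omega^k=\Omega$: every $x\in\Omega$ has a basic neighborhood on which $d(x,\cdot)<\eta\kappa(x)/4$ and $\kappa>\kappa(x)/2$, and there $d(x',x'')<\eta\kappa(x)/2<\eta\kappa(x')$. The space $Y\times H^k\cong Y$ is perfectly normal by Lemma 5 and (F3), so there are continuous $t_k:Y\times H^k\to[0,1]$ with $\{t_k>0\}=G_k$. Put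
$$s(x)=\sup_{j\ge0}\tfrac1{j+1}t_j(x_{\le j}),\qquad x\in Y\times H^\omega,$$
where $x_{\le j}$ consists of the $Y$-coordinate and the first $j$ $H$-coordinates. Then $s\le1$, and $s$ is continuous as a uniform limit of finite maxima. We have:

(i) $s(x)>0\iff x\in\Omega$.

(ii) If $k\ge1$, $s(x)>\frac1{k+1}$, and $x'\in Y\times H^\omega$ agrees with $x$ in the $Y$-coordinate and in all $H$-coordinates of index $<k$, then $x'\in\Omega$, $s(x')=s(x)$ and $d(x,x')\le\eta\kappa(x)$.

Property (i) is clear. For (ii): terms with $j\ge k$ are $\le\frac1{k+1}$ both at $x$ and at $x'$, and terms with $j<k$ are the same at $x$ and $x'$. So $s(x')=s(x)$. Also $t_j(x_{\le j})>0$ for some $j<k$, so $x$ lies in one of the sets $G\times\prod_{i>j}H$ whose union is $\Omega^j$. Then $x'$ lies in the same set, which gives the rest.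

*Maxima.* If $s,s'$ satisfy (i), (ii) for $\Omega,\Omega'$ with the same $\eta$, then $\max(s,s')$ satisfies them for $\Omega\cup\Omega'$. For (ii), let, say, $s(x)=\max(s,s')(x)>\frac1{k+1}$, and apply (ii) to $s$. It remains to see $s'(x')\le s(x')$. If $s'(x)>\frac1{k+1}$, then $s'(x')=s'(x)\le s(x)=s(x')$. Otherwise $s'(x')\le\frac1{k+1}<s(x')$, because $s'(x')>\frac1{k+1}$ would give, by (ii) from $x'$ to $x$, $s'(x)=s'(x')>\frac1{k+1}$.

**Step 3: absorption in one chart.** For $s$ as in (i), (ii) define $D_s:V_n\langle\Omega\rangle\to V_n$ by $D_s((y,a),v)=(y,\Theta_{s(y,a)}(a,v))$ over $\Omega$ and $D_s=\mathrm{id}$ on $V_n\setminus\Omega$. We show that $D_s$ is a homeomorphism.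

Let $x=(y,a)\in\Omega$ with $s(x)\in(\frac1{k+1},\frac1k]$. By (2) only coordinates of index $\ge k$ are changed, so by (ii) $D_s(x,v)\in\Omega$ and $s(D_s(x,v))=s(x)$. Likewise, for $z=(y,b)\in\Omega$ and $(a,v)=\Theta^{-1}_{s(z)}(b)$, (ii) gives $(y,a)\in\Omega$ and $s(y,a)=s(z)$. Because the depth can be read off from the image, $(y,b)\mapsto((y,a),v)$ is a continuous inverse of $D_s$ over $\Omega$.

Now let $x_0\in V_n\setminus\Omega$, and let $A=G\times\prod_{i\ge k}H\subset V_n$ be a basic neighborhood of $x_0$. As $s(x_0)=0$, $A'=\{x\in A:s(x)<\frac1k\}$ is a neighborhood of $x_0$, and over it $D_s$ and $D_s^{-1}$ change only coordinates of index $\ge k$. So $D_s(p^{-1}(A'))\subset A$ and $D_s^{-1}(A')\subset p^{-1}(A)$. The sets $p^{-1}(A)$ form a neighborhood base at $x_0$ in $V_n\langle\Omega\rangle$, so both maps are continuous at $x_0$.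

By (ii) we also have
$$d(p(w),D_s(w))\le\eta\,\kappa(p(w)),\qquad d(z,pD_s^{-1}(z))\le\eta\,\kappa(z).\tag{3}$$

**Step 4: adding $H$ over one more set.** Let $O_n=V_1'\cup\dots\cup V_n'$ and $\eta_n=2^{-n-4}$. In $V_n$ take $s^0$ for $\Omega=O_{n-1}\cap V_n$ and $s^1$ for $\Omega=V_n'$, both with $\eta=\eta_n$, and $s=\max(s^0,s^1)$. By Step 3,
$$\Psi_n=D_{s^0}^{-1}D_s:\ V_n\langle O_n\cap V_n\rangle\to V_n\langle O_{n-1}\cap V_n\rangle$$
is a homeomorphism. It is the identity over $V_n\setminus V_n'$: there $s^1(x)=0$, so $s(x)=s^0(x)$, and $D_s$ and $D_{s^0}$ coincide over $x$. Over the open set $M\setminus\overline{V_n'}$ the spaces $M\langle O_n\rangle$ and $M\langle O_{n-1}\rangle$ coincide. The open sets $p^{-1}(V_n)$ and $p^{-1}(M\setminus\overline{V_n'})$ cover both spaces, because $\overline{V_n'}\subset V_n$. So $\Psi_n$ and its inverse extend by the identity, and we get a homeomorphism $\Psi_n:M\langle O_n\rangle\to M\langle O_{n-1}\rangle$ that is the identity over $M\setminus V_n'$. Let $w$ lie over $V_n$ and $u=D_s(w)$. By (3), $\kappa(u)\le(1+\eta_n)\kappa(p(w))$, and so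
$$d(p(w),p\Psi_n(w))\le\eta_n(2+\eta_n)\,\kappa(p(w))\le2^{-n-2}\kappa(p(w));\tag{4}$$
elsewhere this is trivial.

**Step 5: the infinite composition.** Define $F:M\times H=M\langle M\rangle\to M$ as follows. If $Q\subset M$ is open and $Q\cap V_i'=\emptyset$ for $i>N$, then $Q\subset O_N$; put $F=\Psi_1\cdots\Psi_N$ on $p^{-1}(Q)$. As $\Psi_i=\mathrm{id}$ over $Q$ for $i>N$, $F$ is well defined, and it is continuous.

For the inverse, let $z\in M$, $z_0=z$ and $z_n=\Psi_n^{-1}(z_{n-1})\in M\langle O_n\rangle$. Put $\kappa_n=\kappa(p(z_n))$. By (4), $d(pz_n,pz_{n-1})\le2^{-n-2}\kappa_n$, so $\kappa_n(1-2^{-n-2})\le\kappa_{n-1}$. Since $\prod_{n\ge1}(1-2^{-n-2})\ge1-\sum_{n\ge1}2^{-n-2}=\frac34$, we get $\kappa_n\le\frac43\kappa_0$ and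
$$d(z,pz_n)\le\tfrac14\cdot\tfrac43\,\kappa(z)=\tfrac13\kappa(z)\quad\text{for all }n.$$
Fix $m_0\in M$ with $\kappa(m_0)=\lambda_j'(m_0)$, and let $d(z,m_0)<\frac14\kappa(m_0)$. Then $\kappa(z)\le\frac54\kappa(m_0)$, so $d(m_0,pz_n)<(\frac14+\frac5{12})\kappa(m_0)<\kappa(m_0)$. By Step 1, $pz_n\in G_j$ for all $n$. Choose $N$ with $G_j\cap V_i'=\emptyset$ for $i>N$; then $z_n=z_N$ for $n\ge N$. So the eventual value $F'(z):=\lim z_n$ equals $\Psi_N^{-1}\cdots\Psi_1^{-1}(z)\in p^{-1}(G_j)$ for all $z$ near $m_0$. As $p^{-1}(G_j)$ is the same open subspace in $M\langle O_N\rangle$ and in $M\langle M\rangle$, $F'$ is continuous.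

Taking $Q=G_j$ in the definition of $F$ we see $FF'=\mathrm{id}$. If $w$ lies over a set $Q$ as above and $z=F(w)$, then $z_N=w$, and $z_n=w$ for $n\ge N$; so $F'F=\mathrm{id}$. Thus $F$ is a homeomorphism. $\square$

## 5. A neighborhood retraction onto $M$ and approximation through $H$

Now we produce (D), together with a domination of $M$ by a polyhedron. The idea is to make $M$ a neighborhood retract of a locally convex space, where nearby points can be joined by segments; partitions of unity then give maps to and from $H$ and polyhedra. Let $M$ be a connected $E$-manifold, with $V_n,c_n,\lambda_n$ fixed as in Section 3, and let $Z=\bigoplus_n(Y\times\mathbb R)$. Linearly $Z\cong Y$, so $Z$ is stratifiable.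

**Lemma 7.** There are an embedding $e:M\to Z$, an open $O\supset e(M)$ in $Z$ and a continuous $\rho:O\to M$ with $\rho e=\mathrm{id}$.

*Proof.* **Step 1: the embedding.** Put $e(m)_n=(\lambda_n(m)c_n(m),\lambda_n(m))$, meaning zero off $V_n$. Since $\{\operatorname{supp}\lambda_n\}$ is locally finite, $e$ maps into $Z$ and is continuous. On the open set $O_n'=\{z:z_n=(y,t),\ t>0,\ y/t\in c_n(V_n)\}$ let $\rho_n(z)=c_n^{-1}(y/t)$. Then $e(m)\in O_n'$ iff $\lambda_n(m)>0$, and in that case $\rho_ne(m)=m$. So $e$ is injective, and $e(M)\cap O_n'=\{z\in O_n':e\rho_n(z)=z\}$ is closed in $O_n'$ with $e^{-1}=\rho_n$ on it. Hence $e$ is an embedding onto a closed subset of the open set $X:=\bigcup_nO_n'$ of $Z$.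

**Step 2: extending $e^{-1}$ chart by chart.** A single $\rho_n$ need not agree with another $\rho_{n'}$ off $e(M)$, so we extend inductively. $X$ is stratifiable. Let $A=e(M)$ and $A_n=e(\operatorname{supp}\lambda_n)$. The $A_n$ form a locally finite closed cover of $A$, and they are closed and locally finite in $X$ since $A$ is closed in $X$. Let $N_n\supset A_n$ be a locally finite open family in $X$. Put $S_0=A$, $f_0=e^{-1}$.

Suppose given a closed $S_{n-1}\supset A$ in $X$ and a continuous $f_{n-1}:S_{n-1}\to M$ extending $e^{-1}$. The closed set $f_{n-1}^{-1}(M\setminus V_n)$ is disjoint from $A_n$. By normality there is a closed neighborhood $G_n$ of $A_n$ in $X$ with $G_n\subset N_n$ and $f_{n-1}(G_n\cap S_{n-1})\subset V_n$. By (F3), extend $c_nf_{n-1}|_{G_n\cap S_{n-1}}$ to $q:G_n\to Y$. Since $q(A_n)\subset c_n(V_n)$, the open set $\operatorname{int}G_n\cap q^{-1}(c_n(V_n))$ contains $A_n$; choose a closed neighborhood $G_n'$ of $A_n$ in $X$ inside it. Put $S_n=S_{n-1}\cup G_n'$, $f_n=f_{n-1}$ on $S_{n-1}$, and $f_n=c_n^{-1}q$ on $G_n'$. The two definitions agree on $G'_n\cap S_{n-1}$, and both sets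 are closed, so $f_n$ is continuous.

As $\{A,G_1',G_2',\dots\}$ is a locally finite closed family, $\bigcup f_n$ is continuous on $\bigcup S_n$. This set contains the open set $O:=\bigcup\operatorname{int}G_n'\supset A$. Let $\rho$ be the restriction to $O$. $\square$

The *nerve* of a cover $\{G_j\}_{j\in J}$ is the simplicial complex whose simplices are the finite nonempty $\sigma\subset J$ with $\bigcap_{j\in\sigma}G_j\ne\emptyset$. For a circle covered by three arcs that meet pairwise but have no common point, it is the boundary of a triangle. We write $|L|_w$ for the polyhedron of $L$ with the weak topology: a map on it is continuous iff it is continuous on each closed simplex.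

**Lemma 8.** Let $\mathcal U$ be an open cover of $M$. There are an index set $J\subset\tau$, a simplicial complex $L$ with vertex set $J$, a locally finite partition of unity $\{\mu_j\}_{j\in J}$ on $M$ and points $a_j\in M$ such that:

(a) $f(m)=\sum\mu_j(m)j$ is a continuous map $M\to|L|_w$, every point of $M$ has a neighborhood mapped into a finite subcomplex, and there is a continuous $g:|L|_w\to M$ with $gf\simeq\mathrm{id}_M$;

(b) there are an open $U\subset H$ and continuous $k:M\to U$, $r:U\to M$ such that for every $m$ both $rk(m)$ and $m$ lie in one member of $\mathcal U$.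

*Proof.* **Step 1: the cover and its convexity property.** For each $m$ choose a convex open $Q\ni e(m)$ with $Q\subset O$ and $\rho(Q)$ inside a member of $\mathcal U$; let $\mathcal Q$ be the family of these $Q$. Let $\{G_j\}_{j\in J}$ be a locally finite cover of $M$ by nonempty open sets such that every star $\bigcup\{G_j:m\in G_j\}$ lies in some $e^{-1}(Q)$, $Q\in\mathcal Q$. By Lemma 1, $|J|\le\tau$, so we may take $J\subset\tau$. Let $\{\mu_j\}$ be a partition of unity with $\operatorname{supp}\mu_j\subset G_j$, let $a_j\in G_j$, and let $L$ be the nerve of $\{G_j\}$. Let $g_0:|L|_w\to Z$ be affine on simplices with $g_0(j)=e(a_j)$; it is continuous. If $m\in\bigcap_{j\in\sigma}G_j$, then all $e(a_j)$, $j\in\sigma$, and $e(m)$ lie in one $Q\in\mathcal Q$. As $Q$ is convex, $g_0(|L|)\subset O$, and for each $m$: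
$$\text{any convex combination of the }e(a_j)\text{ with }\mu_j(m)>0\text{ lies together with }e(m)\text{ in one }Q\in\mathcal Q.\tag{5}$$

**Step 2: proof of (a).** A neighborhood of $m$ meeting only finitely many $G_j$ is mapped continuously into the finite subcomplex spanned by these $j$. Put $g=\rho g_0$. The homotopy from $\mathrm{id}$ to $gf$ is $\rho((1-t)e(m)+tg_0f(m))$, which is defined by (5), because $g_0f(m)=\sum\mu_j(m)e(a_j)$.

**Step 3: an open set of $H$ that maps to the polyhedron.** The vector $(\mu_j(m))_j$ lies in $H$, but nearby vectors of $H$ may have infinitely many nonzero coordinates; we discard the small ones. For $x\in H$ let $s(x)=\sup_{j\in J}x_j$, which is continuous. When $s(x)>0$, let $\sigma(x)=\{j\in J:x_j\ge s(x)/2\}$, a finite nonempty set. Let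
$$U=\{x\in H:s(x)>0,\ \sigma(x)\in L\}.$$
$U$ is open: if $s(x)>0$, only finitely many $j$ satisfy $x_j\ge s(x)/4$. For $x'$ near $x$, $x'_j<s(x')/2$ holds for all other $j$ (if $\|x-x'\|<s(x)/6$, then $x_j'<\frac14s(x)+\frac16s(x)=\frac5{12}s(x)<\frac12s(x')$). It also holds, for $x'$ near $x$, for the finitely many $j$ with $s(x)/4\le x_j<s(x)/2$. So $\sigma(x')\subset\sigma(x)$ for $x'$ near $x$, and a nonempty subset of a simplex is a simplex.

**Step 4: proof of (b).** The functions
$$\nu_j(x)=\frac{\max(0,x_j-\frac12s(x))}{\sum_i\max(0,x_i-\frac12s(x))}$$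
form a locally finite partition of unity on $U$ by Step 3, with $\{j:\nu_j(x)>0\}\subset\sigma(x)\in L$. So $r(x)=\rho\bigl(\sum_j\nu_j(x)e(a_j)\bigr)$ is defined and continuous on $U$. Let $k(m)=(\mu_j(m))_j$, which is continuous since $\{\mu_j\}$ is locally finite. As $\emptyset\ne\sigma(k(m))\subset\{j:\mu_j(m)>0\}\in L$, we have $k(m)\in U$. By (5), $\sum_j\nu_j(k(m))e(a_j)$ and $e(m)$ lie in one $Q\in\mathcal Q$. So $rk(m)$ and $m$ lie in $\rho(Q)$, which is inside a member of $\mathcal U$. $\square$

## 6. Microbundles: pasting and homotopy

**Definition.** A *microbundle* over $B$ with fibre a locally convex space $Z$ consists of maps $B\xrightarrow{s}X\xrightarrow{p}B$ with $ps=\mathrm{id}$, such that each $b\in B$ has an open neighborhood with a trivialization in the following sense. A *trivialization over* $S\subset B$ is an open embedding $\varphi:W\to p^{-1}(S)$, where $W$ is an open neighborhood of $S\times0$ in $S\times Z$, with $p\varphi(b,z)=b$ and $\varphi(b,0)=s(b)$. The microbundle is *trivial* if there is a trivialization over $B$.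

For $B=Z=\mathbb R$ an example is $X=\mathbb R\times\mathbb R$, $p=\mathrm{pr}_1$, $s(b)=(b,b)$, with trivialization $(b,z)\mapsto(b,b+z)$. In general the *tangent microbundle* of a manifold $M$ is $M\xrightarrow{\Delta}M\times M\xrightarrow{\mathrm{pr}_1}M$; a trivialization of it over $M$ is precisely a map $\varphi$ as in (P). For an $E$-manifold it is a microbundle with fibre $Y$. Indeed, for an open embedding $c:V\to Y$ of an open $V\subset M$, the map $(v,y)\mapsto(v,c^{-1}(c(v)+y))$ on the open set $\{(v,y)\in V\times Y:c(v)+y\in c(V)\}$ is a homeomorphism onto $V\times V$, with inverse $(v,m)\mapsto(v,c(m)-c(v))$. So it is a trivialization over $V$.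

A trivialization over $S$ restricts to subsets of $S$. Under $f:B'\to B$ it pulls back to $(b',z)\mapsto(b',\varphi(f(b'),z))$, a trivialization over $f^{-1}(S)$ of the pullback, whose total space is $\{(b',x):f(b')=p(x)\}$. On its image the inverse is $(b',x)\mapsto(b',\mathrm{pr}_Z\varphi^{-1}(x))$.

**Definition.** A *germ over* $C$ with fibre $Z$ is a trivialization of the product $C\to C\times Z\to C$, written $h(c,z)=(c,h_c(z))$. Germs, and trivializations, are identified if they agree near the zero section.

Over a point with $Z=\mathbb R$, the maps $z\mapsto-z$ and $z\mapsto z^3$ are germs. Germs over $C$ form a group under composition, and if $\varphi,\psi$ are trivializations over $S$, then $\psi^{-1}\varphi$ is a germ over $S$.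

**Lemma 9 (pasting).** Let $\{C_i\}$ be a locally finite closed cover of $B$ and $\varphi_i:W_i\to p^{-1}(C_i)$ trivializations over $C_i$ such that $\varphi_i=\varphi_j$ on a neighborhood of $(C_i\cap C_j)\times0$ in $(C_i\cap C_j)\times Z$. Then there is a trivialization $\varphi$ over $B$ with $\varphi=\varphi_i$ near $C_i\times0$ in $C_i\times Z$.

*Proof.* The point is to shrink all domains consistently. For $b\in B$ let $I_b=\{i:b\in C_i\}$, a finite set. Choose an open neighborhood $N_b$ of $(b,0)$ in $B\times Z$ with $\mathrm{pr}_B(N_b)\cap C_i=\emptyset$ for $i\notin I_b$, $N_b\cap(C_i\times Z)\subset W_i$ for $i\in I_b$, and $\varphi_i=\varphi_j$ on $N_b\cap((C_i\cap C_j)\times Z)$ for $i,j\in I_b$. Let $W=\bigcup_bN_b$ and $\varphi(x,z)=\varphi_i(x,z)$ if $x\in C_i$. If $(x,z)\in N_b$ and $x\in C_i\cap C_j$, then $i,j\in I_b$. So $\varphi$ is well defined, and $W\cap(C_i\times Z)\subset W_i$. It is continuous, since $\{C_i\times Z\}$ is a locally finite closed family. It is injective, because it is over $B$ and equals $\varphi_i$ on the fibre over $x\in C_i$. It is open: for $G\subset W$ open, $\varphi(G)\cap p^{-1}(C_i)=\varphi_i(G\cap(C_i\times Z))$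 is open in $p^{-1}(C_i)$. So the sets $p^{-1}(C_i)\setminus\varphi(G)$ form a locally finite family of closed sets of $X$, with union $X\setminus\varphi(G)$, which is therefore closed. $\square$

**Lemma 10.** If two trivializations over $S$ agree near $S_i\times0$ in $S_i\times Z$ for each member of a finite closed cover $\{S_i\}$ of $S$, they agree near $S\times0$.

*Proof.* Given $b\in S$, choose for each $S_i\ni b$ an open neighborhood of $(b,0)$ in $S\times Z$ in which they agree over $S_i$. Intersect these and remove the part over the closed set $\bigcup\{S_i:b\notin S_i\}$. On the resulting neighborhood of $(b,0)$ the two trivializations agree. $\square$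

**Lemma 11 (homotopy).** Let $B$ be paracompact Hausdorff and $\xi$ a microbundle over $B\times I$. If $\xi|_{B\times1}$ is trivial, so is $\xi|_{B\times0}$.

*Proof.* **Step 1: each $b\in B$ has an open neighborhood $V$ with $\xi|_{V\times I}$ trivial.** By compactness of $\{b\}\times I$ there are an open $V\ni b$ and $0=t_0<\dots<t_l=1$ with trivializations over each $V\times[t_{i-1},t_i]$. Suppose $\varphi_1$ is a trivialization over $V\times[0,t_i]$ and $\varphi_2:W_2\to p^{-1}(V\times[t_i,t_{i+1}])$ is one over $V\times[t_i,t_{i+1}]$. Over $V\times t_i$ they differ by the germ $\gamma=\varphi_2^{-1}\varphi_1$ over $V$. Correct $\varphi_2$ by it: $\varphi_2'(v,t,y)=\varphi_2(v,t,\gamma_v(y))$, defined on the open set of all $(v,t,y)$ with $(v,y)\in\operatorname{dom}\gamma$ and $(v,t,\gamma_v(y))\in W_2$. This is a trivialization over $V\times[t_i,t_{i+1}]$, being the composition of the germ $\gamma\times\mathrm{id}_{[t_i,t_{i+1}]}$ with $\varphi_2$. It agrees with $\varphi_1$ over $V\times t_i$ near the zero section. Paste $\varphi_1$ and $\varphi_2'$ by Lemma 9, and continue by induction on $i$.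

**Step 2: sliding down from $B\times1$ to $B\times0$.** By (F4) there is a countable open cover $\{V_n\}$ of $B$, each $V_n$ a disjoint union of open sets as in Step 1. So there are trivializations $\varphi_n:W_n\to p^{-1}(V_n\times I)$ over $V_n\times I$. Let $\{\lambda_n\}$ be a locally finite partition of unity with $\operatorname{supp}\lambda_n\subset V_n$, and put $\mu_n=\sum_{i\le n}\lambda_i$, $\Gamma_n=\{(b,1-\mu_n(b)):b\in B\}$ for $n\ge0$, and $X_n=p^{-1}(\Gamma_n)$, regarded as a microbundle over $B$. Define $G_n$ from an open neighborhood $O_n$ of the section in $X_{n-1}$ to $X_n$ as follows: the identity over $B\setminus\operatorname{supp}\lambda_n$, where $X_{n-1}=X_n$; and over $V_n$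
$$\varphi_n(b,1-\mu_{n-1}(b),y)\mapsto\varphi_n(b,1-\mu_n(b),y),$$
whenever both $(b,1-\mu_{n-1}(b),y)$ and $(b,1-\mu_n(b),y)$ lie in $W_n$. The two definitions agree where both apply, since $\mu_{n-1}=\mu_n$ off $\operatorname{supp}\lambda_n$. Each is an open embedding over $B$. Over $b\notin\operatorname{supp}\lambda_n$ the first extends the second, and over $b\in\operatorname{supp}\lambda_n$ only the second applies; so $G_n$ is injective. Hence $G_n$ is an open embedding over $B$, and it preserves sections.

If $Q\subset B$ is open with $Q\cap\operatorname{supp}\lambda_i=\emptyset$ for $i>N$, then over $Q$, for $n>N$, $X_n=X_{n-1}=p^{-1}(Q\times0)$, $G_n=\mathrm{id}$, and $O_n$ is everything. Hence $\cdots G_2G_1$, equal to $G_N\cdots G_1$ over $Q$, is a well-defined open embedding over $B$, preserving sections, from an open neighborhood of the section of $\xi|_{B\times1}$ into $\xi|_{B\times0}$. Compose a trivialization of $\xi|_{B\times1}$, suitably restricted, with it. $\square$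

## 7. Germs with fibre $Y$ over compact spaces are isotopic to the identity

Let $C$ be compact Hausdorff. For germs $h,h'$ over $C$ with the same fibre write $h\sim h'$ if there is a germ over $C\times I$, called an *isotopy*, that restricts to $h$ at $C\times0$ and to $h'$ at $C\times1$. This is an equivalence relation: constant isotopies give reflexivity and reversal of $I$ gives symmetry. For transitivity, reparametrize isotopies $h\sim h'$ and $h'\sim h''$ to $C\times[0,\frac12]$ and $C\times[\frac12,1]$; they agree near the zero section over $C\times\frac12$ and paste by Lemma 9. If $k,l$ are isotopies from $h$ to $h'$ and from $g$ to $g'$, then $k\circ l$ is one from $hg$ to $h'g'$. Isotopies may be conjugated by linear homeomorphisms of fibres.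

The first thing one tries is to zoom in: $h_t(y)=h(ty)/t$ for $t\to0$. The limit need not be a germ. The coordinatewise map $h(y)=(\|y_i\|^2y_i)_i$ is a homeomorphism of $Y$ fixing $0$, and $h(ty)/t=t^2h(y)\to0$. We shall instead use the infinitely many coordinates: an infinite-sum argument deals with $h\times1$ on $Y\times Y$, and a limit argument deforms $h$ into a germ of that form.

**Lemma 12 (inverse criterion).** Let $k:W_1\to B\times Z$, $k':W_2\to B\times Z$ be continuous maps over $B$ fixing the zero section, where the $W_i$ are open neighborhoods of $B\times0$, with $k'k=\mathrm{id}$ on $k^{-1}(W_2)$ and $kk'=\mathrm{id}$ on $k'^{-1}(W_1)$. Then $k$ restricts to a homeomorphism between the open sets $k^{-1}(W_2)$ and $k'^{-1}(W_1)$, hence to a germ.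

*Proof.* If $w\in k^{-1}(W_2)$, then $k'(k(w))=w\in W_1$, so $k(w)\in k'^{-1}(W_1)$; symmetrically for $k'$. The restrictions are mutually inverse. $\square$

**Lemma 13 (sums).** Let $k^n$, $n\ge1$, be germs over a compact $C$ with fibres $Z_n$. Then $(c,(z_n))\mapsto(c,(k_c^n(z_n)))$ defines a germ $\bigoplus_nk^n$ with fibre $\bigoplus Z_n$, which depends only on the germs $k^n$. Sums over $C\times I$ restrict to sums at $C\times0$ and $C\times1$.

*Proof.* Compactness is what makes one choice of neighborhoods serve all $c$. Choose open $O_n\ni0$ with $C\times O_n\subset\operatorname{dom}k^n$, and open $O_n'\ni0$ with $C\times O_n'\subset k^n(C\times O_n)$. Let $K=\bigoplus k^n$ on $C\times\{z:z_n\in O_n\ \forall n\}$ and $K'=\bigoplus(k^n|_{C\times O_n})^{-1}$ on $C\times\{z:z_n\in O_n'\ \forall n\}$. As $k_c^n(0)=0$, values have finite support.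

*Continuity of $K$ at $(c,z)$*, where $z_n=0$ for $n>N$. Let $A_n$ be open neighborhoods of $k_c^n(z_n)$. For $n\le N$ use continuity of $k^n$ at $(c,z_n)$; this involves finitely many neighborhoods of $c$. For $n>N$ we have $A_n\ni0$, and by compactness of $C$ some open $A_n'\ni0$, $A_n'\subset O_n$, satisfies $k^n(C\times A_n')\subset C\times A_n$; this puts no condition on $c$. The same argument works for $K'$. The conditions of Lemma 12 hold coordinatewise. If $k^n$ is replaced by a map with the same germ, we may shrink $O_n$, by compactness, to a set on which both agree for all $c$. The last statement is clear. $\square$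

**Lemma 14.** Let $h$ be a germ with fibre $Y$ over a compact $C$. Then $h\times1_Y\sim1$ on $Y\times Y$.

*Proof.* **Step 1: moving a germ to the other factor.** On $Y\times Y$ let
$$R_t(x,y)=\bigl(x\cos\tfrac{\pi t}2-y\sin\tfrac{\pi t}2,\ x\sin\tfrac{\pi t}2+y\cos\tfrac{\pi t}2\bigr).$$
$R_t(x,y)$ and $R_t^{-1}(x,y)$ are jointly continuous in $(t,x,y)$. So for a germ $k$ with fibre $Y$ over $C$, $R_t(k\times1)R_t^{-1}$ is a germ over $C\times I$. It is $k\times1$ at $t=0$. At $t=1$, as $R_1(x,y)=(-y,x)$, it sends $(x,y)$ to $R_1(k(y),-x)=(x,k(y))$, so it is $1\times k$. Hence $k\times1\sim1\times k$, and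
$$k\times k^{-1}=(k\times1)(1\times k^{-1})\sim(k\times1)(k^{-1}\times1)=1 .$$
Call this last isotopy $\Psi^k$; it is a germ over $C\times I$ with fibre $Y\times Y$.

**Step 2: the infinite sum.** Since $Y\cong\bigoplus_{n\ge1}Y$ linearly, it suffices to treat $h\oplus1\oplus1\oplus\cdots$ on $\bigoplus_{n\ge0}Y$. Take the sum over $C\times I$ (Lemma 13) of the constant isotopy $h$ in coordinate $0$ and the reversed isotopies $\Psi^{h^{-1}}$, from $1$ to $h^{-1}\times h$, in the pairs $(1,2),(3,4),\dots$. It shows
$$h\oplus1\oplus1\oplus\cdots\ \sim\ h\oplus h^{-1}\oplus h\oplus h^{-1}\oplus\cdots .$$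
The sum of $\Psi^h$ in the pairs $(0,1),(2,3),\dots$ shows that the right side is $\sim1$. $\square$

Now we connect $h$ itself with a germ of the form $h\times1$. The idea is to identify $Y\times Y$ with $Y$ so that the first $k+1$ coordinates of the first factor stay in place, let $h$ act on the first factor, and let $k\to\infty$. For $k\ge1$ let $\theta_k:Y\times Y\to Y$ be the linear homeomorphism
$$\theta_k(x,z)=(x_1,\dots,x_k,x_{k+1},z_1,x_{k+2},z_2,x_{k+3},z_3,\dots):$$
$x_i$ is at place $i$ for $i\le k+1$; for $j\ge1$, $z_j$ is at place $k+2j$ and $x_{k+j+1}$ at place $k+2j+1$. The box topology is the delicate point, since coordinates are moved to later places, where boxes are thinner.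

**Lemma 15.** For every germ $h$ with fibre $Y$ over a compact $C$, $h\sim\theta_1(h\times1)\theta_1^{-1}$.

*Proof.* **Step 1: interpolating between the $\theta_k$.** Put $\Xi_{1/k}(x,z)=\theta_k(x,(-1)^{k-1}z)$. For $s\in[\frac1{k+1},\frac1k]$ let $\Xi_s$ be $\Xi_{1/k}$ followed by the rotation (1) in all pairs of places $(k+2j,k+2j+1)$, $j\ge1$, with $\vartheta$ running linearly from $0$ at $s=\frac1k$ to $\frac\pi2$ at $s=\frac1{k+1}$. At $\vartheta=\frac\pi2$ the pair $((-1)^{k-1}z_j,x_{k+j+1})$ becomes $(x_{k+j+1},(-1)^kz_j)$. Then $x_{k+2}$ is at place $k+2$, $(-1)^kz_j$ at place $(k+1)+2j$, and $x_{(k+1)+j+1}$ at place $(k+1)+2j+1$. This is $\Xi_{1/(k+1)}$, so the definitions agree. The rotation has the form $\pi_0+\cos\vartheta\,\pi_1+\sin\vartheta\,\Lambda$ with continuous linear $\pi_0,\pi_1,\Lambda$ on $Y$, and its inverse is obtained by replacing $\vartheta$ by $-\vartheta$. Hence $\Xi_s(x,z)$ and $\Xi_s^{-1}(y)=:(P_sy,Q_sy)$ are jointly continuous for $s\in(0,1]$, and linear for fixed $s$.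

**Step 2: estimates.** For a nonincreasing sequence $\delta=(\delta_i)$ of positive numbers let $\mathrm{box}(\delta)=\{x\in Y:\|x_i\|<\delta_i\ \forall i\}$. These open sets form a neighborhood base at $0$. Let $s\in[\frac1{k+1},\frac1k]$.

(E1) If $y\in\mathrm{box}(\delta/2)$, then $P_sy\in\mathrm{box}(\delta)$ and $\|(Q_sy)_j\|<\delta_{k+2j}$ for all $j$. Indeed, the inverse rotation leaves places $\le k+1$ unchanged, and afterward places $k+2j,k+2j+1$ have norm $\le\|y_{k+2j}\|+\|y_{k+2j+1}\|<\delta_{k+2j}$. The entry $(P_sy)_{k+j+1}$ is read at place $k+2j+1$, and $\delta_{k+2j}\le\delta_{k+j+1}$ as $j\ge1$; $\pm(Q_sy)_j$ is read at place $k+2j$.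

(E2) If $\varepsilon$ is nonincreasing, $\|w_i\|<\frac12\varepsilon_{2i}$ and $\|z_j\|<\frac12\varepsilon_{k+2j+1}$ for all $i,j$, then $\Xi_s(w,z)\in\mathrm{box}(\varepsilon)$. Indeed, places $i\le k+1$ carry $w_i$, and places $k+2j,k+2j+1$ have norm $\le\|z_j\|+\|w_{k+j+1}\|<\frac12\varepsilon_{k+2j+1}+\frac12\varepsilon_{2k+2j+2}\le\varepsilon_{k+2j+1}$.

(E3) If $y$ has support in $\{1,\dots,N\}$ and $N\le k$, then $\Xi_s(y,0)=y$ and $\Xi_s^{-1}(y)=(y,0)$. Indeed, all rotated places carry $0$.

**Step 3: the isotopy and its continuity.** By compactness let $h$ be defined on $C\times\mathrm{box}(\delta)$. On $W_1=C\times I\times\mathrm{box}(\delta/2)$ put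
$$K(c,0,y)=h_c(y),\qquad K(c,s,y)=\Xi_s\bigl(h_c(P_sy),Q_sy\bigr)\quad(s>0),$$
which is defined by (E1). $K$ is continuous where $s>0$, and $K(c,s,0)=0$. Consider a point $(c_0,0,y_0)$. Let $w_0=h_{c_0}(y_0)$, choose $N\ge1$ such that the supports of $y_0,w_0$ lie in $\{1,\dots,N\}$, and let $\varepsilon$ be nonincreasing. Put $\varepsilon_i'=\frac12\varepsilon_{2i}$. Choose a neighborhood $A$ of $c_0$ and a nonincreasing $\delta'$ with
$$\delta_i'\le\tfrac12\varepsilon_{i+1},\quad y_0+\mathrm{box}(\delta')\subset\mathrm{box}(\delta),\quad y_0+\mathrm{box}(\delta'/2)\subset\mathrm{box}(\delta/2),$$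
and $h_c(y_0+\mathrm{box}(\delta'))\subset w_0+\mathrm{box}(\varepsilon')$ for $c\in A$. Let $c\in A$, $v\in\mathrm{box}(\delta'/2)$ and $0<s\le\frac1{N+1}$, so $s\in[\frac1{k+1},\frac1k]$ with $k\ge N$. By (E3) and (E1), $P_s(y_0+v)=y_0+P_sv$ with $P_sv\in\mathrm{box}(\delta')$, and $Q_s(y_0+v)=Q_sv$ with $\|(Q_sv)_j\|<\delta'_{k+2j}\le\frac12\varepsilon_{k+2j+1}$. So $h_c(P_s(y_0+v))=w_0+w'$ with $w'\in\mathrm{box}(\varepsilon')$, and by (E3) and (E2)
$$K(c,s,y_0+v)=w_0+\Xi_s(w',Q_sv)\in w_0+\mathrm{box}(\varepsilon).$$
For $s=0$ the value lies in $w_0+\mathrm{box}(\varepsilon')\subset w_0+\mathrm{box}(\varepsilon)$. So $K$ is continuous.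

**Step 4: the inverse.** Choose a nonincreasing $\delta''$ with $C\times\mathrm{box}(\delta'')\subset h(C\times\mathrm{box}(\delta))$, and let $h'$ be the restriction of $(h|_{C\times\mathrm{box}(\delta)})^{-1}$ to $C\times\mathrm{box}(\delta'')$. On $W_2=C\times I\times\mathrm{box}(\delta''/2)$ put $K'(c,0,y)=h_c'(y)$ and $K'(c,s,y)=\Xi_s(h_c'(P_sy),Q_sy)$ for $s>0$. Step 3, with $h',\delta''$ in place of $h,\delta$, shows that $K'$ is continuous.

Let $s>0$. If $y\in\mathrm{box}(\delta/2)$ and $y'=K(c,s,y)\in\mathrm{box}(\delta''/2)$, then $P_sy'=h_c(P_sy)\in\mathrm{box}(\delta'')$, $Q_sy'=Q_sy$ and $P_sy\in\mathrm{box}(\delta)$. So $h_c'(P_sy')=P_sy$ and $K'(c,s,y')=\Xi_s(P_sy,Q_sy)=y$. If $y\in\mathrm{box}(\delta''/2)$ and $y'=K'(c,s,y)\in\mathrm{box}(\delta/2)$, then $P_sy'=h_c'(P_sy)$ and $Q_sy'=Q_sy$, so $K(c,s,y')=\Xi_s(h_ch_c'(P_sy),Q_sy)=y$. For $s=0$ both identities are clear.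

By Lemma 12, $(c,s,y)\mapsto(c,s,K(c,s,y))$ gives a germ over $C\times I$. It restricts to $h$ at $s=0$ and to $\theta_1(h\times1)\theta_1^{-1}$ at $s=1$. $\square$

**Proposition 16.** Every germ $h$ with fibre $Y$ over a compact Hausdorff space $C$ satisfies $h\sim1$.

*Proof.* $h\sim\theta_1(h\times1)\theta_1^{-1}\sim\theta_1\theta_1^{-1}=1$ by Lemma 15 and Lemma 14. $\square$

## 8. Triviality of $Y$-microbundles over $M$

Proposition 16 needs compact parameter spaces, and $M$ is not even locally compact. The domination in Lemma 8(a) moves the problem to a polyhedron, which is built from compact simplices.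

**Proposition 17.** Every $Y$-microbundle $\xi$ over a connected $E$-manifold $M$ is trivial.

*Proof.* **Step 1: reduction to a polyhedron.** Take $f,g,L$ from Lemma 8(a), for any $\mathcal U$, and a homotopy $\Phi:M\times I\to M$ from $\mathrm{id}$ to $gf$. The microbundle $\Phi^*\xi$ over $M\times I$ restricts to $\xi$ over $M\times0$ and to $(gf)^*\xi$ over $M\times1$. By Lemma 11 it suffices to trivialize $(gf)^*\xi=f^*\zeta$, where $\zeta=g^*\xi$ is a microbundle over $|L|_w$.

**Step 2: coherent trivializations over simplices.** By induction on dimension we construct trivializations $\varphi_\sigma$ of $\zeta$ over each closed simplex $\sigma$ of $L$ such that $\varphi_\sigma$ and $\varphi_{\sigma'}$ agree near $\sigma'\times0$ in $\sigma'\times Y$ for each face $\sigma'$ of $\sigma$. Over vertices, restrict local trivializations. Let $\dim\sigma\ge1$. For two proper faces $\sigma',\sigma''$ with $\sigma'\cap\sigma''\ne\emptyset$, both $\varphi_{\sigma'}$ and $\varphi_{\sigma''}$ agree with $\varphi_{\sigma'\cap\sigma''}$ near $(\sigma'\cap\sigma'')\times0$. So the $\varphi_{\sigma'}$ paste (Lemma 9) to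 a trivialization $\varphi_\partial$ over $\partial\sigma$. Further, pull $\zeta|_\sigma$ back under a contraction $\sigma\times I\to\sigma$ from $\mathrm{id}$ to a constant map. Over $\sigma\times1$ the pullback is trivial, so by Lemma 11 $\zeta|_\sigma$ has a trivialization $\psi$. It need not extend $\varphi_\partial$; the difference $h=\psi^{-1}\varphi_\partial$ is a germ over the compact set $\partial\sigma$.

Let $k$ be a germ over $\partial\sigma\times I$ from $h$ to $1$ (Proposition 16). Write points of $\sigma$ as $(1-t)c+t\hat\sigma$ with $c\in\partial\sigma$, $t\in I$, $\hat\sigma$ the barycenter. The germ $k_{(c,2t)}$ on $\{t\le\frac12\}\cong\partial\sigma\times[0,\frac12]$ and the identity on $\{t\ge\frac12\}$ agree near the zero section over $\{t=\frac12\}$ and paste (Lemma 9) to a germ $\tilde h$ over $\sigma$ with $\tilde h|_{\partial\sigma}=h$. Put $\varphi_\sigma=\psi\tilde h$. Over $\partial\sigma$ it agrees with $\psi h=\varphi_\partial$ near the zero section.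

**Step 3: trivialization of $f^*\zeta$.** For a finite subcomplex $L_0$ the $\varphi_\sigma$, $\sigma\in L_0$, paste to a trivialization $\varphi_{L_0}$ over $|L_0|$. For two finite subcomplexes, $\varphi_{L_0}$ and $\varphi_{L_1}$ agree near $|L_0\cap L_1|\times0$ by Lemma 10, because both agree with $\varphi_\sigma$ near $\sigma\times0$ for each $\sigma\in L_0\cap L_1$. By Lemma 8(a), $M$ is covered by open sets $Q$ with $f(Q)\subset|L_Q|$, $L_Q$ finite. Pulling $\varphi_{L_Q}$ back by $f|_Q$ gives trivializations of $f^*\zeta$ over the sets $Q$. They agree near the zero section over intersections, since $f(Q\cap Q')\subset|L_Q\cap L_{Q'}|$. Restrict them to a locally finite closed cover of $M$ refining $\{Q\}$ and paste with Lemma 9. $\square$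

## 9. Theorem A and the classification statements of Theorem B

*Proof of Theorem A.* Let $M$ be a connected $E$-manifold. Condition (S) of Proposition 3 is Proposition 6, and (D) is Lemma 8(b). The tangent microbundle of $M$ is a $Y$-microbundle, as shown in Section 6. By Proposition 17 it is trivial, and this is (P). So Proposition 3 embeds $M$ as an open subset of $H\times Y$, and $H\times Y\cong Y\cong\ell_2(\tau)\times\mathbb R^\infty$ by Lemma 5. With the notation of Proposition 3 the whole chain is
$$M\;\cong\;M\times H\;\cong\;N\;\overset{\text{open}}\subset\;T\;\overset{\text{open}}\hookrightarrow\;H\times Y\;\cong\;Y\;\cong\;\ell_2(\tau)\times\mathbb R^\infty.\qquad\square$$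

For Theorem B we use these results quoted with the problem: every open subset of $E$ is homeomorphic to the product of an $\ell_2(\tau)$-manifold and $\mathbb R^\infty$; the classification theorem, by which homotopy equivalent open subsets of $E$ are homeomorphic; and the triangulation theorem, by which every open subset of $E$ is homeomorphic to $|K|\times E$ for some locally finite-dimensional simplicial complex $K$, where $|K|$ has the metric topology. We also use the open embedding theorem for $\ell_2(\tau)$-manifolds (Henderson–Schori): each connected $\ell_2(\tau)$-manifold embeds in $\ell_2(\tau)$ as an open set.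

*Proof of Theorem B.* An $E$-manifold $M$ is locally path-connected, so its components are open and path-connected. Hence $M$ is the topological sum of its components $M_i$, each of which is a connected $E$-manifold.

**Part (1).** (a)$\Leftrightarrow$(b): each component has density $\le\tau$ by Lemma 1, and conversely there are at most $\operatorname{dens}M$ disjoint nonempty open sets. (a)$\Rightarrow$(c): embed each component openly in $Y$ by Theorem A and Lemma 5, and place the at most $\tau$ components in the disjoint open copies $B(e_i,\frac12)\times Y$ of $Y$ inside $H\times Y\cong Y\cong E$. (c)$\Rightarrow$(a): $E$ has density $\tau$, so it contains at most $\tau$ disjoint nonempty open sets. (c)$\Rightarrow$(d): by the quoted result $M\cong N\times\mathbb R^\infty$ with $N$ an $\ell_2(\tau)$-manifold. As an image of $M$ under a projection, $N$ has density $\le\tau$; its components are open, so there are at most $\tau$ of them. Each embeds openly in $\ell_2(\tau)$ by Henderson–Schori, and they can be placed in the disjoint balls $B(e_i,\frac12)\cong\ell_2(\tau)$. So $N$ is homeomorphic to an open subset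 of $\ell_2(\tau)$. (d)$\Rightarrow$(c) is trivial.

**Part (2).** By part (1), each component is $M_i\cong N_i\times\mathbb R^\infty$ with $N_i$ open in $\ell_2(\tau)$. Since $\mathbb R^\infty\times\mathbb R^\infty\cong\mathbb R^\infty$ by reindexing, Proposition 6 gives
$$M_i\times E\cong N_i\times\mathbb R^\infty\times\mathbb R^\infty\times H\cong(N_i\times\mathbb R^\infty)\times H\cong M_i\times H\cong M_i ,$$
hence $M\times E\cong M$. By Theorem A and the triangulation theorem, $M_i\cong|K_i|\times E$ with $K_i$ locally finite-dimensional. Put $K=\bigsqcup K_i$, which is locally finite-dimensional. In the metric topology, given by the metric $\sum_v|x_v-y_v|$ on barycentric coordinates, points of different $|K_i|$ have distance $2$, so $|K|$ is the topological sum of the $|K_i|$. Thus $M\cong|K|\times E$.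

**Part (3).** Homeomorphic spaces are homotopy equivalent. Conversely, a homotopy equivalence induces a bijection of components and homotopy equivalences between corresponding components. By Theorem A corresponding components are homeomorphic to homotopy equivalent open subsets of $E$; these are homeomorphic by the classification theorem.

**Part (4).** By Lemma 5 followed by a translation there is a homeomorphism $E\cong Y$ taking $0$ to $0$. Composing trivializations with it on the fibre coordinate turns $E$-microbundles into $Y$-microbundles and back. So the first statement is Proposition 17, and the second follows because the tangent microbundle of an $E$-manifold is a $Y$-microbundle (Section 6). $\square$
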